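\title{Component domination in graphs of minimum degree two}

\begin{abstract}
A dominating set $D$ of a graph $G$ is $k$-component dominating if every component of $G[D]$ has at least $k$ vertices, and $\gamma_k(G)$ is the least size of such a set. We prove the conjecture that, for each $k\ge1$, all but finitely many connected graphs of minimum degree at least $2$ and order $n\ge k+1$ satisfy $\gamma_k(G)\le \frac{2kn}{2k+3}$. For $k\le2$ this follows from theorems of McCuaig and Shepherd and of Henning. For $k\ge3$ we prove more: the coefficient of $n$ can be lowered to $\frac{k+1}{k+3}$ for even $k$ and to $\frac{4k+3}{4k+11}$ for odd $k$, at the price of an additive constant depending only on $k$. Cycles show that it cannot be lowered below $\frac{k}{k+2}$.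
\end{abstract}

\section{Introduction}

Graphs in this paper are finite, simple and undirected, except for one auxiliary multigraph that is announced as such. We write $\delta(G)$ for the minimum degree of $G$, and $G[D]$ for the subgraph induced by a set $D$ of vertices. Let $k$ be a positive integer. A set $D\subseteq V(G)$ is a \emph{$k$-component dominating set}, or \emph{$k$-CD set}, if every vertex outside $D$ has a neighbor in $D$ and every component of $G[D]$ has at least $k$ vertices. The \emph{$k$-component domination number} $\gamma_k(G)$ is the least size of a $k$-CD set. It is defined for every connected graph of order at least $k$, since $V(G)$ is then a $k$-CD set.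

For $k=1$ the condition on components is empty, and $\gamma_1$ is the domination number. For $k=2$ it says that the vertices of $D$ also have neighbors in $D$, so $\gamma_2$ is the total domination number. For general $k$, the number $\gamma_k$ measures the cost of dominating a graph by connected pieces that are not allowed to be small.

Alvarado et al.\ proved that a connected graph $G$ of order $n\ge k+1$ satisfies $\gamma_k(G)\le\frac{kn}{k+1}$, with equality if and only if $G$ has order $k+1$, or is the cycle $C_{2(k+1)}$, or is $F\circ P_k$ for a connected graph $F$ of order at least $2$. Here $F\circ P_k$ arises from $F$ by taking one copy of the path $P_k$ on $k$ vertices for each vertex $u$ of $F$ and joining $u$ to one end of its copy. For fixed $k$ the graphs $F\circ P_k$ form the only infinite family in this list, and they have vertices of degree $1$. So one asks how far the bound drops when such vertices are forbidden. The following conjecture comes from~\cite{source}.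

\begin{quote}
\emph{For each $k\ge1$, every connected graph $G$ of order $n\ge k+1$ with $\delta(G)\ge2$ satisfies $\gamma_k(G)\le\frac{2kn}{2k+3}$, unless $G$ belongs to a finite set of exceptional graphs, which may depend on $k$.}
\end{quote}

We prove it.

\begin{theorem}\label{thm:conj}
For every $k\ge1$, all but finitely many connected graphs $G$ with $\delta(G)\ge2$ and order $n\ge k+1$ satisfy $\gamma_k(G)\le\frac{2kn}{2k+3}$.
\end{theorem}

For $k\ge3$ this is a consequence of a stronger bound. Put
\[
\Lambda=\frac{k+1}{2}-\eta,\qquad
\eta=\begin{cases}1/8,&k\text{ odd},\\ 0,&k\text{ even},\end{cases}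
\qquad A=4k^2 .
\]

\begin{theorem}\label{thm:main}
Let $k\ge3$. Every connected graph $G$ with $\delta(G)\ge2$ and order $n\ge k+1$ satisfies
\[
\gamma_k(G)\le\frac{\Lambda n+A}{\Lambda+1}.
\]
Explicitly, $\gamma_k(G)\le\frac{k+1}{k+3}\,n+O_k(1)$ for even $k$ and $\gamma_k(G)\le\frac{4k+3}{4k+11}\,n+O_k(1)$ for odd $k$. The coefficient of $n$ in a bound of this type cannot be smaller than $\frac{k}{k+2}$.
\end{theorem}

Thus for $k\ge3$ the conjectured coefficient is not asymptotically optimal. The best coefficient lies between $\frac{k}{k+2}$ and $\frac{\Lambda}{\Lambda+1}\le\frac{k+1}{k+3}$, in an interval of length at most $\frac{2}{(k+2)(k+3)}$. We do not determine its exact value.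

\section{Leaves, cycles and hanging cycles}\label{sec:examples}

A bound $|D|\le\frac{\lambda}{\lambda+1}\,n$ says that $|D|\le\lambda\,(n-|D|)$: there are at most $\lambda$ chosen vertices for each vertex left out. The ratio $\lambda$ is a more transparent parameter than the coefficient. The general bound has $\lambda=k$, the conjecture has $\lambda=\frac{2k}{3}$, and Theorem~\ref{thm:main} has $\lambda=\Lambda$, about $\frac k2$. Three families of graphs explain these numbers.

\begin{example}[Leaves, $\lambda=k$]\label{ex:leaves}
In $F\circ P_k$ consider a vertex $p_0$ of $F$ with its path $p_1\dots p_k$, where $p_k$ is the leaf. A $k$-CD set $D$ contains $p_k$ or $p_{k-1}$. The component of that vertex in $G[D]$ either lies within $\{p_0,\dots,p_k\}$ or contains $p_0,\dots,p_{k-1}$. In both cases $D$ contains $k$ of these $k+1$ vertices.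
\end{example}

\begin{proposition}[Cycles, $\lambda=\frac k2$]\label{prop:cycle}
If $n\ge\max(3,k+1)$, then $\gamma_k(C_n)\ge\frac{kn}{k+2}$.
\end{proposition}

\begin{proof}
Let $D\ne V(C_n)$ be a $k$-CD set, and let $C_n[D]$ have $j$ components. These are paths, separated by $j$ gaps. A gap has at most two vertices, since the second vertex of a longer gap has no neighbor in $D$. Also $|D|\ge jk$. Hence $n-|D|\le 2j\le 2|D|/k$, which is $|D|\ge\frac{kn}{k+2}$. The set $D=V(C_n)$ satisfies the inequality too.
\end{proof}

This proves the last sentence of Theorem~\ref{thm:main}. Equality holds when $k+2$ divides $n$: blocks of $k$ chosen vertices alternate with gaps of two. To describe such choices along a path we use words in $0$ and $1$, where $1$ marks a chosen vertex and $0$ a vertex left out. The periodic word with period $0\,0\,1^k$ will be our basic tool on long paths.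

\begin{example}[Hanging cycles, $\lambda=\frac{2k}{3}$ for $k\le2$]\label{ex:hanging}
Let $F$ be a connected graph of order at least $2$. For each vertex $u$ of $F$ take a new cycle $wl_1\dots l_sw$ and add the edge $uw$. The resulting graph is connected with minimum degree $2$, and it is partitioned into units $\{u,w,l_1,\dots,l_s\}$. All neighbors of a cycle vertex lie in its unit.

Let $k=1$ and $s=3$. A single vertex that dominates $l_2$ is $l_1$, $l_2$ or $l_3$, and these fail to dominate $l_3$, $w$ and $l_1$, respectively. So a dominating set contains two of the five vertices of each unit, and $\gamma_1\ge\frac{2n}{5}$.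

Let $k=2$ and $s=5$. Each of $l_1,l_3,l_5$ needs a neighbor in $D$, so $D$ meets $\{w,l_2\}$, $\{l_2,l_4\}$ and $\{l_4,w\}$, and it contains two of $w,l_2,l_4$. Each of $l_2,l_4,w$ needs a neighbor in $D$, so $D$ meets $\{l_1,l_3\}$, $\{l_3,l_5\}$ and $\{l_5,l_1,u\}$, and it contains two of $l_1,l_3,l_5,u$. So $D$ contains four of the seven vertices of each unit, and $\gamma_2\ge\frac{4n}{7}$.
\end{example}

So for $k=1,2$ the coefficient $\frac{2k}{2k+3}$, equal to $\frac25$ and $\frac47$, cannot be lowered, and it is natural to extrapolate the ratios $\frac23,\frac43$ linearly to $\frac{2k}{3}$. Theorem~\ref{thm:main} shows that the best ratio stays within $\frac12$ of the ratio $\frac k2$ of the cycle. The hanging cycles above have lengths $k+3$ and $k+4$; cycles of exactly these two lengths need a separate treatment in the proof (Lemma~\ref{lem:long}).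

Exceptions cannot be avoided: $\gamma_1(C_4)=2>\frac85$, and for $k\ge2$ we have $\gamma_k(C_{k+1})\ge k>\frac{2k(k+1)}{2k+3}$.

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:main}]
For $k=1$, McCuaig and Shepherd~\cite{MS} proved that connected graphs with $\delta\ge2$ have domination number at most $\frac{2n}{5}$, except for seven graphs. For $k=2$, Henning~\cite{Henning} proved that connected graphs with $\delta\ge2$ have total domination number at most $\frac{4n}{7}$, except for $C_3,C_5,C_6,C_{10}$.

Let $k\ge3$. Clearing denominators, $\frac{\Lambda n+A}{\Lambda+1}\le\frac{2kn}{2k+3}$ holds if and only if $n(2k-3\Lambda)\ge A(2k+3)$. Now $2k-3\Lambda=\frac{k-3}{2}+3\eta$, which is $\frac{4k-9}{8}>0$ for odd $k\ge3$ and $\frac{k-3}{2}>0$ for even $k\ge4$. So every exceptional graph has order less than $A(2k+3)/(2k-3\Lambda)$, and there are finitely many graphs of bounded order.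
\end{proof}

The correction $\eta$ is there for $k=3$, where $\frac{k+1}{2}=\frac{2k}{3}=2$: a bound with ratio $2$ and an additive constant would not imply the conjecture. For $k\le2$ the formula for $\Lambda$ gives $\frac78>\frac23$ and $\frac32>\frac43$, so these cases must come from the quoted theorems.

\section{The value of a set, and an example}\label{sec:value}

From now on $k\ge3$ is fixed, and we prove the upper bound of Theorem~\ref{thm:main}. For sets of vertices $E\subseteq W$ the \emph{value of $E$ in $W$} is
\[
\varphi(E;W)=\Lambda\,|W\setminus E|-|E| .
\]
Each vertex left out earns $\Lambda$ and each chosen vertex costs $1$. The value is additive: $\varphi(\bigcup E_i;\bigcup W_i)=\sum\varphi(E_i;W_i)$ for disjoint sets $W_i\supseteq E_i$. For a connected graph $G$ of order $n\ge k+1$ let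
\[
P(G)=\Lambda\,(n-\gamma_k(G))-\gamma_k(G),
\]
the largest value in $V(G)$ of a $k$-CD set. The bound to be proved is equivalent to $P(G)\ge-A$. We must therefore build a $k$-CD set in which the local losses do not add up.

The number $\Lambda$ enters through four inequalities:
\begin{align}
2\Lambda-k&=1-2\eta\ \ge\ \tfrac34,\label{eq:block}\\
\Lambda-\lceil\tfrac{k-1}{2}\rceil&\ge\tfrac12,\label{eq:stub}\\
4\Lambda-2k-1&=1-4\eta\ \ge\ \tfrac12,\label{eq:long}\\
3\Lambda-k-2&=\tfrac{k-1}{2}-3\eta\ \ge\ \tfrac12.\label{eq:three}
\end{align}
The left side of \eqref{eq:stub} is $1-\eta=\frac78$ for odd $k$ and $\frac12$ for even $k$, and \eqref{eq:three} uses $k\ge3$. Inequality \eqref{eq:block} says that a period $0\,0\,1^k$ has positive value; it also gives $3\Lambda-k\ge\Lambda$. For even $k$ equality holds in \eqref{eq:stub}, and for odd $k$ in \eqref{eq:long}; this dictates the choice of $\eta$.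

The plan is to reduce to graphs in which almost every edge has an end of degree $2$, so that the graph consists of vertices of degree at least $3$, called \emph{nodes}, joined by paths. We cut these paths so that a tree remains, and we choose vertices from the leaves of the tree up to the root. A chosen node costs $1$, and it should be paid for by two objects hanging below it, each of value at least $\frac12$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,
 v/.style={circle,draw,inner sep=2pt},
 d/.style={circle,draw,fill=black,inner sep=2pt},
 nv/.style={rectangle,draw,inner sep=3.5pt},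
 nd/.style={rectangle,draw,fill=black,inner sep=3.5pt}]
\node[nd,label=left:$\rho$] (r) at (0,0) {};
\node[v] (y1) at (1,0) {};
\node[nv,label=above:$a$] (a) at (2,0) {};
\node[d] (y3) at (3,0) {};
\node[d] (y4) at (4,0) {};
\node[nd,label=above right:$b$] (b) at (5,0) {};
\node[v] (x1) at (6,0) {};
\node[d] (x2) at (7,0) {};
\node[nd,label=right:$c$] (c) at (8,0) {};
\node[v] (q1) at (1.25,1) {};
\node[v] (q2) at (2.5,1) {};
\node[d] (q3) at (3.75,1) {};
\node[d] (p1) at (1,2) {};
\node[v] (p2) at (2.5,2) {};
\node[v] (p3) at (4,2) {};
\node[d] (p4) at (5.5,2) {};
\node[d] (p5) at (7,2) {};
\node[v,label=below:$h$] (h) at (5,-1.1) {};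
\draw[very thick] (r)--(y1)--(a)--(y3)--(y4)--(b)--(x1)--(x2)--(c);
\draw (r)--(q1) (q2)--(q3)--(b) (r)--(p1)--(p2) (p3)--(p4)--(p5)--(c) (h)--(c);
\draw[dashed] (q1)--(q2) (p2)--(p3) (a)--(h);
\end{tikzpicture}
\caption{A subdivision of $K_4$ on $18$ vertices. Squares are the vertices of degree $3$. The thick path forms a tree rooted at $\rho$, and the other three paths are cut at the dashed edges. The ten black vertices dominate the graph without using a dashed edge, and every component that they induce has $k=4$ vertices, except the component of $\rho$.}
\label{fig:example}
\end{figure}

\begin{example}\label{ex:K4}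
Let $k=4$, so $\Lambda=\frac52$. Subdivide the edges $\rho a,ab,bc,ac,\rho b,\rho c$ of the complete graph on $\rho,a,b,c$ by $1,2,2,1,3,5$ vertices (Figure~\ref{fig:example}). The tree is the path $\rho abc$. The other three paths are cut in the middle, the end farther from $\rho$ receiving the larger part; the single vertex $h$ between $a$ and $c$ goes to $c$. On each part we choose all vertices but the last. We keep a running value.

\emph{At $c$.} Choose $c$, at cost $1$. The vertex $h$ has value $\frac52$, and the part with three vertices has value $\frac52-2=\frac12$. The total is $2$, and the component of $c$ has $3$ vertices.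

\emph{From $c$ to $b$.} The component of $c$ is one vertex short. Choose the next vertex and leave out the one after it. The total is $2-1+\frac52=\frac72$.

\emph{At $b$.} Choose $b$. Its part with two vertices has value $\frac32$. The total is $\frac72-1+\frac32=4$, and the component of $b$ has $2$ vertices.

\emph{From $b$ to $\rho$.} Nothing hangs at $a$ except the tree below it, since $h$ went to $c$. So $a$ has only one object to pay for it; but no vertex relies on $a$ for domination either. We treat $a$ as an ordinary vertex of a path with four inner vertices from $b$ to $\rho$. Choose the two vertices next to $b$, which completes its component, and leave out the other two. The total is $4-2+5=7$.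

\emph{At $\rho$.} Choose $\rho$. Its two parts have values $\frac52$ and $\frac32$. The total is $10=8\cdot\frac52-10$.

Only the component of $\rho$ is too small. Two more vertices repair it, at cost $2(\Lambda+1)=7$; in general this repair costs a constant, which is absorbed by $A$.
\end{example}

Two quantities were tracked at each chosen node: the running value $\Phi$ and the size $R$ of the component of the node. We had $(\Phi,R)=(2,3)$ at $c$ and $(4,2)$ at $b$, so $\Phi\ge0$ and $\Phi+R\ge2\Lambda=5$ in both cases. The second inequality makes the completion of a small component affordable: adding $k-R$ vertices leaves $\Phi+R-k\ge2\Lambda-k>0$. These two inequalities are the invariant of the proof. The first one can be tight: two parts with three vertices each at $c$ would give $\Phi=-1+\frac12+\frac12=0$.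

\section{A minimal counterexample}\label{sec:minimal}

The construction in Example~\ref{ex:K4} needs paths that are not too long, since half of a long path has negative value when all vertices but the last are chosen. Long paths can be shortened by one period.

\begin{lemma}\label{lem:subdiv}
Let $G'$ be a connected graph of order at least $k+1$, and let $G$ arise from $G'$ by replacing an edge $xy$ by a path $xz_1\dots z_{k+2}y$ with new inner vertices. Then $\gamma_k(G)\le\gamma_k(G')+k$, and hence $P(G)\ge P(G')+2\Lambda-k>P(G')$.
\end{lemma}

\begin{proof}
Let $D'$ be a minimum $k$-CD set of $G'$. We add to $D'$ the $k$ vertices marked $1$ in a word on $z_1\dots z_{k+2}$. Vertices of $G'$ other than $x,y$ keep their neighbors, and components of $G'[D']$ that do not contain the edge $xy$ remain connected.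

If $x,y\notin D'$, use $0\,1^k\,0$. Both zeros are adjacent to the block of $k$ ones, and $x$ and $y$ keep their neighbors in $D'$.

If exactly one of $x,y$ lies in $D'$, say $x$, use $0\,0\,1^k$. Then $z_1$ is dominated by $x$, and $z_2$ and $y$ are dominated by the block.

If $x,y\in D'$, let $X$ be the component of $G'[D']$ that contains the edge $xy$. If $X-xy$ is connected, use $0\,0\,1^k$ again. Otherwise $X-xy$ has two components, of orders $\alpha$ (containing $x$) and $\beta$ (containing $y$), with $\alpha+\beta\ge k$. Use $1^i\,0\,0\,1^j$ with $j=\min(k,\alpha)$ and $i=k-j$. Each zero has a chosen neighbor because $x,y\in D'$. The new component of $x$ has $\alpha+i\ge k$ vertices, and that of $y$ has $\beta+j\ge\min(\beta+k,\alpha+\beta)\ge k$ vertices.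

In each case we obtain a $k$-CD set of $G$ with $k$ more vertices chosen and two more left out. The value rises by $2\Lambda-k$, which is positive by \eqref{eq:block}.
\end{proof}

Suppose that the upper bound of Theorem~\ref{thm:main} fails. Among all connected graphs with $\delta\ge2$, order at least $k+1$ and $P<-A$, let $G$ have the least order $n$ and, subject to this, the fewest edges. This $G$ is fixed for the rest of the paper. The $k$-CD set $V(G)$ has value $-n$, so $n>A=4k^2$, and in particular $n-(k+2)\ge k+1$. Recall that a \emph{bridge} of a connected graph or multigraph is an edge whose deletion disconnects it, equivalently an edge that lies on no cycle.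

\begin{lemma}\label{lem:basic}
The graph $G$ is not a cycle, and every edge of $G$ between two vertices of degree at least $3$ is a bridge.
\end{lemma}

\begin{proof}
The cycle $C_n$ arises from $C_{n-k-2}$ as in Lemma~\ref{lem:subdiv}, so $P(C_n)>P(C_{n-k-2})\ge-A$ by minimality. If an edge $e$ between two vertices of degree at least $3$ is not a bridge, then $G-e$ is connected with $\delta\ge2$, so $P(G-e)\ge-A$ by minimality. Every $k$-CD set of $G-e$ is one of $G$, so $P(G)\ge P(G-e)\ge-A$, a contradiction.
\end{proof}

Let $B$ be the set of nodes of $G$, that is, vertices of degree at least $3$. Since $G$ is connected with $\delta\ge2$ and is not a cycle, $B\ne\emptyset$. All vertices of $G-B$ have degree exactly $2$ in $G$, and no component of $G-B$ is a cycle, since it would be a component of $G$. So each component of $G-B$ is a path $z_1\dots z_s$ that extends to a walk $uz_1\dots z_sv$ with $u,v\in B$. We call it an \emph{ear of length $s$} with \emph{ends} $u,v$ and \emph{inner vertices} $z_1,\dots,z_s$. This is where $\delta\ge2$ is used: every such path is attached to nodes at both ends, so it can be shared between them. A path ending in a leaf, as in Example~\ref{ex:leaves}, could not be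 shared. An ear with $u=v$ is a \emph{loop}; it has $s\ge2$ because $G$ is simple. An edge between two nodes is an \emph{ear of length $0$}. Let $Q$ be the multigraph with vertex set $B$ whose edges are the ears. It is connected, may have loops and parallel edges, and the degree of a node in $Q$, with loops counted twice, is its degree in $G$. A cycle of $Q$ gives a cycle of $G$, so by Lemma~\ref{lem:basic} every ear of length $0$ is a bridge of $Q$.

\begin{lemma}\label{lem:length}
Loops have length at most $k+3$, and all other ears have length at most $k+1$.
\end{lemma}

\begin{proof}
Suppose that an ear with ends $u,v$ violates this, and replace it by an ear with the same ends and length $s'=s-(k+2)$. The resulting $G'$ is connected, has order $n-(k+2)\ge k+1$, and its vertices have the same degrees as in $G$. It is simple. For a loop this holds because $s'\ge2$. For $u\ne v$ it holds if $s'\ge1$. If $u\neq v$ and $s'=0$, the new ear is an edge $uv$, and $uv$ is not an edge of $G$: it would form a cycle with the given ear, against Lemma~\ref{lem:basic}. Since $G$ arises from $G'$ as in Lemma~\ref{lem:subdiv}, we get $P(G)>P(G')\ge-A$, a contradiction.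
\end{proof}

Loops of lengths $k+2$ and $k+3$ survive because shortening them would create a loop or a double edge in $G$. The last reduction concerns ears of length $0$, which have no inner vertex that could be left out to earn value.

\begin{lemma}\label{lem:bridge}
Let $uw$ be an ear of length $0$, and let $G_u\ni u$ and $G_w\ni w$ be the components of $G-uw$. Then $G_w$ has no $k$-CD set $D$ with $w\in D$ and $\varphi(D;V(G_w))\ge0$.
\end{lemma}

\begin{proof}
Suppose that $D$ exists. The graph $G_u$ is connected, and $\delta(G_u)\ge2$ because $u$ has degree at least $3$ in $G$. If $G_u$ has order at least $k+1$, then $P(G_u)\ge-A$ by minimality, and the union of $D$ with a minimum $k$-CD set of $G_u$ is a $k$-CD set of $G$ of value at least $P(G_u)$. If $G_u$ has order at most $k$, then $D\cup V(G_u)$ is a $k$-CD set of $G$, because the edge $uw$ joins the connected set $V(G_u)$ to the component of $w$, which has at least $k$ vertices; its value is at least $-k$. In both cases $P(G)\ge-A$, a contradiction.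
\end{proof}

\section{A depth-first tree and the items at a node}\label{sec:tree}

We cut each ear outside a spanning tree of $Q$ and give one part to each end. An ear of length $1$ is the obstacle: one of its ends receives nothing. With an arbitrary spanning tree, a leaf might receive nothing from any ear. A depth-first tree avoids this. Recall that a depth-first search of a connected multigraph $Q$ from a vertex $\rho$ produces a spanning tree $\mathcal T$ rooted at $\rho$ such that every edge outside $\mathcal T$ is a loop or joins a vertex to one of its proper descendants. We let the ancestor be the end that receives nothing; it has at least a child.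

Fix such a tree $\mathcal T$ of $Q$ with root $\rho$. The ears in $\mathcal T$ are \emph{tree ears}. The ears outside $\mathcal T$ that are not loops are \emph{chords}; a chord has an \emph{upper end} and a \emph{lower end}, the latter being a proper descendant of the former. A spanning tree contains all bridges, so all ears of length $0$ are tree ears, and by Lemma~\ref{lem:length} a chord has length $s$ with $1\le s\le k+1$. Split the inner vertices of a chord into the $\lfloor s/2\rfloor$ vertices nearest the upper end and the $\lceil s/2\rceil$ vertices nearest the lower end. Each nonempty part is a \emph{stub} at the corresponding end. A stub at $u$ is a path $x_1\dots x_h$ with $x_1$ adjacent to $u$ and $1\le h\le\lceil\frac{k+1}{2}\rceil$. The only empty part is the upper part of a chord of length $1$.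

A node \emph{owns} the vertices of its stubs and the inner vertices of its loops. Every inner vertex of a chord or a loop is owned by exactly one node. The \emph{items} of a node $u$ are its stubs, its loops and its children in $\mathcal T$. We want two items at each node that we choose, so we name the nodes that have only one. A node other than the root is
\begin{itemize}
\item \emph{transparent} if it has exactly one item and this item is a child;
\item \emph{pendant} if it has degree $3$ and carries a loop; it is a \emph{long} pendant if the loop has length $k+2$ or $k+3$, and a \emph{short} pendant otherwise.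
\end{itemize}
The root and all nodes that are not transparent are \emph{opaque}. In Example~\ref{ex:K4} the node $a$ is transparent. The third edge of $Q$ at a pendant node is the ear to its parent; it is the only ear at that node that is not a loop, so it is a bridge.

\begin{lemma}\label{lem:items}
A node other than the root that is neither transparent nor pendant has at least two items. The ear from a transparent node to its child is not a bridge.
\end{lemma}

\begin{proof}
Let $u\ne\rho$ be a node. Besides the ear to its parent, at least two ends of ears lie at $u$. A loop accounts for two of them, a stub or a child for one, and the remaining ones are upper ends of chords of length $1$; call these \emph{idle} ends. If $u$ has an idle end, then $u$ has a proper descendant and hence a child; so $u$ has an item, and if it has only one, then $u$ is transparent. If $u$ has no idle end, then its items account for at least two ends; so $u$ has an item, and if it has only one, then it is a loop, $u$ has degree $3$, and $u$ is pendant. This proves the first statement.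

If $u$ is transparent, its child $c$ accounts for one end only, so $u$ has an idle end. The lower end of the corresponding chord is $c$ or a descendant of $c$. The chord and the path in $\mathcal T$ between its ends form a cycle of $Q$ through the tree ear from $u$ to $c$.
\end{proof}

For a node $w$ let $\mathcal T_w$ be the subtree of $\mathcal T$ formed by $w$ and its descendants. The \emph{territory} $U(w)$ consists of the nodes of $\mathcal T_w$, the inner vertices of the tree ears of $\mathcal T_w$, and the vertices owned by nodes of $\mathcal T_w$. Then $U(\rho)=V(G)$. To each item $I$ of a node $u$ we attach a set $W_I$: the vertices of a stub, the inner vertices of a loop, and, for a child $c$, the inner vertices of the tree ear from $u$ to $c$ together with $U(c)$. By the definition of territories,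
\begin{equation}\label{eq:split}
U(u)\setminus\{u\}\ \text{ is the disjoint union of the sets $W_I$ over the items $I$ of $u$.}
\end{equation}

Let $u$ be opaque and let $c$ be a child of $u$. Walk down from $c$ through transparent nodes, each of which has a unique child, until the first opaque node $w$; it exists because leaves of $\mathcal T$ have no child. We call $w$ a \emph{successor} of $u$. The transparent nodes and the inner vertices of the tree ears between $u$ and $w$ form a path $uy_1\dots y_Tw$ in $G$, where $T\ge0$. The set $Y=\{y_1,\dots,y_T\}$ is the \emph{link} from $u$ to $w$. Applying \eqref{eq:split} to the transparent nodes one after another, we see that $W_c$ is the disjoint union of $Y$ and $U(w)$. Links may be arbitrarily long. Two special situations will matter.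

\begin{lemma}\label{lem:links}
Let $w$ be a successor of $u$ with a link of $T$ vertices.
\begin{enumerate}
\item[(a)] If $w$ is pendant, then $T\le k+1$.
\item[(b)] If $T=0$, then $uw$ is an ear of length $0$, and $U(w)=V(G_w)$ in the notation of Lemma~\ref{lem:bridge}.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The ear from $w$ to its parent is a bridge, so the parent is opaque by Lemma~\ref{lem:items} and equals $u$. Thus $T$ is the length of an ear that is not a loop, and Lemma~\ref{lem:length} applies.

(b) The link is empty, so $w$ is a child of $u$ and the tree ear $uw$ has length $0$. It is a bridge of $Q$, so no other ear joins a node of $\mathcal T_w$ to a node outside. Hence both $U(w)$ and $V(G_w)$ consist of the nodes of $\mathcal T_w$ and the inner vertices of all ears with both ends in $\mathcal T_w$.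
\end{proof}

\section{Good and strong selections}\label{sec:selections}

We now record what an item hands to its node $u$, on the understanding that $u$ will be chosen. Let $u$ be a node and $W\subseteq V(G)\setminus\{u\}$. A \emph{selection} for $(u,W)$ is a pair $(E,r)$ of a set $E\subseteq W$ and an integer $r\ge0$ such that
\begin{enumerate}
\item[(S1)] every vertex of $W\setminus E$ has a neighbor in $E\cup\{u\}$;
\item[(S2)] every component of $G[E\cup\{u\}]$ that avoids $u$ has at least $k$ vertices, and the component of $u$ has at least $r+1$ vertices.
\end{enumerate}
With $\varphi=\varphi(E;W)$, the selection is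
\[
\text{\emph{good} if }\ \varphi\ge\tfrac12\ \text{ and }\ \varphi+r\ge\Lambda,
\qquad
\text{\emph{strong} if }\ \varphi\ge1\ \text{ and }\ \varphi+r\ge2\Lambda .
\]
A strong selection together with $u$ has value $\Phi=\varphi-1\ge0$ and a component of size at least $R=r+1$ at $u$ with $\Phi+R\ge2\Lambda$, which is the invariant found in Example~\ref{ex:K4}. A good selection is half of a strong one. To verify the first part of (S2) it suffices to show that each vertex of $E$ lies in a connected subset of $E\cup\{u\}$ that contains $u$ or has at least $k$ vertices.

\begin{lemma}\label{lem:union}
Let $(E_i,r_i)$ be selections for $(u,W_i)$, where the sets $W_i$ are disjoint. Then $(\bigcup E_i,\sum r_i)$ is a selection for $(u,\bigcup W_i)$, and its value is the sum of the values. In particular, a union of at least two good selections is strong.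
\end{lemma}

\begin{proof}
Condition (S1) is inherited. A vertex of $E_i$ lies in a component of $G[E_i\cup\{u\}]$, and this is a connected set that contains $u$ or has at least $k$ vertices. The components of $u$ in the graphs $G[E_i\cup\{u\}]$ pairwise meet only in $u$, so their union is connected and has at least $1+\sum r_i$ vertices. Both $\varphi$ and $\varphi+r$ are additive, which gives the last statement.
\end{proof}

\begin{lemma}\label{lem:local}
If $I$ is a stub or a loop at a node $u$, then $(u,W_I)$ has a good selection. If $I$ is a loop of length at most $k+1$, then $(u,W_I)$ has a strong selection.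
\end{lemma}

\begin{proof}
For a stub $x_1\dots x_h$ take $E=\{x_1,\dots,x_{h-1}\}$ and $r=h-1$. The vertex $x_h$ is adjacent to $x_{h-1}$, or to $u$ if $h=1$. Since $r\le\lceil\frac{k+1}{2}\rceil-1=\lceil\frac{k-1}{2}\rceil$, we have $\varphi=\Lambda-r\ge\frac12$ by \eqref{eq:stub}, and $\varphi+r=\Lambda$.

For a loop $ul_1\dots l_su$ with $2\le s\le k+2$ take $E=\{l_1,\dots,l_{s-2}\}$ and $r=s-2$. The vertex $l_s$ is adjacent to $u$, and $l_{s-1}$ is adjacent to $l_{s-2}$, or to $u$ if $s=2$. Here $\varphi+r=2\Lambda$ and $\varphi=2\Lambda-(s-2)$. By \eqref{eq:block} this is at least $2\Lambda-k\ge\frac12$, and at least $2\Lambda-k+1\ge1$ if $s\le k+1$.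

For $s=k+3$ take the block $E=\{l_3,\dots,l_{k+2}\}$ of $k$ vertices and $r=0$. The vertices $l_1,l_{k+3}$ are adjacent to $u$, and $l_2$ is adjacent to $l_3$. Here $\varphi=3\Lambda-k\ge\Lambda$.
\end{proof}

The items that remain are children. The next lemma is the inductive step: a strong selection at a successor $w$ pays for $w$ and for the link, and leaves a good selection at the top. Transparent nodes on the link own nothing, so they may be chosen or left out like any other vertex of the link.

\begin{lemma}\label{lem:climb}
Let $w$ be a successor of $u$ with link $Y=\{y_1,\dots,y_T\}$. If $(w,U(w)\setminus\{w\})$ has a strong selection, then $(u,Y\cup U(w))$ has a good selection.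
\end{lemma}

\begin{proof}
Let $(E_0,r_0)$ be the strong selection, and put $D=E_0\cup\{w\}$, $R=r_0+1$ and $\Phi=\varphi(D;U(w))$. Then $\Phi\ge0$ and $\Phi+R\ge2\Lambda$. Every vertex of $U(w)\setminus D$ has a neighbor in $D$, the component of $w$ in $G[D]$ has at least $R$ vertices, and all other components have at least $k$. We take $E$ to be $D$ together with some vertices of $Y$, so (S1) and (S2) need checking only for $Y$ and for the component of $w$. That component must either be joined to $u$ or be completed to $k$ vertices.

\emph{Case 1: $R+T\le k$.} We join. Take $E=D\cup Y$ and $r=R+T$. Then $\varphi+r=\Phi-T+R+T\ge2\Lambda$, and $\varphi\ge2\Lambda-r\ge2\Lambda-k\ge\frac12$ by \eqref{eq:block}.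

\emph{Case 2: $R+T\ge k+1$ and $T=0$.} The choice $E=D$ guarantees only $\varphi\ge0$, which is not enough. But this case does not occur: by Lemma~\ref{lem:links}(b) the set $D\ni w$ is a $k$-CD set of $G_w$ of value $\Phi\ge0$, against Lemma~\ref{lem:bridge}.

\emph{Case 3: $R+T\ge k+1$ and $T\ge1$.} We complete the component and continue periodically. Let $a=\max(0,k-R)$ and choose the $a$ vertices of the link nearest $w$. This is possible and leaves $T-a\ge1$ vertices: $T-a=T$ if $a=0$, and $T-a=R+T-k$ otherwise. The component of $w$ now has at least $R+a\ge k$ vertices. The value so far is $\Phi-a\ge0$: it is $\Phi$ if $a=0$, and $\Phi+R-k\ge2\Lambda-k$ otherwise.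

Write $T-a=q(k+2)+t$ with $q\ge0$ and $1\le t\le k+2$. On $y_{T-a},\dots,y_2,y_1$, read in this order toward $u$, use the word $(0\,0\,1^k)^q\,\omega$, where $\omega=0$ if $t=1$ and $\omega=0\,0\,1^{t-2}$ if $t\ge2$. In each pair $0\,0$ the first zero follows a chosen vertex ($w$, the last of the $a$ vertices, or the end of a block), and the second zero precedes a chosen vertex or $u$. If $t=1$, the final zero is $y_1$, a neighbor of $u$. Each block $1^k$ is a path on $k$ vertices, and the final ones $y_{t-2},\dots,y_1$ form a path to $u$. So we have a selection with $r=\max(0,t-2)$. Each period has value $2\Lambda-k>0$, so $\varphi$ is at least the value of $\omega$. If $t=1$, then $\varphi\ge\Lambda$. If $t\ge2$, then $\varphi\ge2\Lambda-(t-2)\ge2\Lambda-k\ge\frac12$ and $\varphi+r\ge2\Lambda$.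
\end{proof}

A long pendant $w$ has a single item, and the selections of Lemma~\ref{lem:local} are in general not strong: for $s=k+2$ the value $2\Lambda-k=1-2\eta$ is less than $1$ when $k$ is odd, and for $s=k+3$ we have $\varphi+r=3\Lambda-k<2\Lambda$. So we treat the loop and the link together, and we use the fact that this link is short.

\begin{lemma}\label{lem:long}
Let $w$ be a successor of $u$ with link $Y=\{y_1,\dots,y_T\}$. If $w$ is a long pendant, then $(u,Y\cup U(w))$ has a good selection.
\end{lemma}

\begin{proof}
Let $wl_1\dots l_sw$ be the loop, $s\in\{k+2,k+3\}$. Then $U(w)=\{w,l_1,\dots,l_s\}$, and $T\le k+1$ by Lemma~\ref{lem:links}(a).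

\emph{Case $T\ge2$.} Take $E=\{w,l_1,\dots,l_{s-2}\}\cup\{y_1,\dots,y_{T-2}\}$ and $r=T-2$. The first set is a path on $s-1\ge k$ vertices, and the second is a path attached to $u$ or empty. Four vertices are left out: $l_s$ and $y_T$ are adjacent to $w$, $l_{s-1}$ to $l_{s-2}$, and $y_{T-1}$ to $y_{T-2}$ or to $u$. By \eqref{eq:long} and \eqref{eq:three},
\begin{align*}
\varphi&=4\Lambda-(s-1)-(T-2)\ge4\Lambda-(k+2)-(k-1)=4\Lambda-2k-1\ge\tfrac12,\\
\varphi+r&=4\Lambda-(s-1)\ge\Lambda+(3\Lambda-k-2)\ge\Lambda .
\end{align*}

\emph{Case $T\le1$, $s=k+2$.} Take $E=\{l_2,\dots,l_{k+1}\}\cup Y$ and $r=T$. The first set is a path on $k$ vertices. Three vertices are left out: $l_1$ is adjacent to $l_2$, $l_{k+2}$ to $l_{k+1}$, and $w$ to $u$ if $T=0$ and to $y_1$ if $T=1$. So $\varphi=3\Lambda-k-T\ge\frac12$ by \eqref{eq:three}, and $\varphi+r=3\Lambda-k\ge\Lambda$.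

\emph{Case $T\le1$, $s=k+3$.} Take $E=\{l_3,\dots,l_{k+2}\}\cup\{w\}\cup Y$ and $r=T+1$. The first set is a path on $k$ vertices, and $\{w\}\cup Y$ is a path attached to $u$. Three vertices are left out: $l_1$ and $l_{k+3}$ are adjacent to $w$, and $l_2$ to $l_3$. So $\varphi=3\Lambda-k-1-T\ge3\Lambda-k-2\ge\frac12$ by \eqref{eq:three}, and $\varphi+r=3\Lambda-k\ge\Lambda$.
\end{proof}

\section{Up the tree to the root}\label{sec:end}

\begin{proposition}\label{prop:all}
For every opaque node $u$ and every item $I$ of $u$, the pair $(u,W_I)$ has a good selection.
\end{proposition}

\begin{proof}
We use induction from the leaves of $\mathcal T$ upward, and assume the statement for all opaque proper descendants of $u$. Stubs and loops are covered by Lemma~\ref{lem:local}. Let $I$ be a child of $u$, and let $w$ be the corresponding successor, with link $Y$, so that $W_I=Y\cup U(w)$. If $w$ is a long pendant, apply Lemma~\ref{lem:long}. Otherwise it suffices, by Lemma~\ref{lem:climb}, to find a strong selection for $(w,U(w)\setminus\{w\})$. If $w$ is a short pendant, its only item is a loop of length at most $k+1$, and Lemma~\ref{lem:local} with \eqref{eq:split} provides one. If $w$ is not pendant, it has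 at least two items by Lemma~\ref{lem:items}. They have good selections by induction, and the union of these is a strong selection for $(w,U(w)\setminus\{w\})$ by Lemma~\ref{lem:union} and \eqref{eq:split}.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
The root $\rho$ is opaque and $U(\rho)=V(G)$. By Proposition~\ref{prop:all}, Lemma~\ref{lem:union} and \eqref{eq:split}, the pair $(\rho,V(G)\setminus\{\rho\})$ has a selection $(E,r)$ of nonnegative value. Put $D=E\cup\{\rho\}$. Every vertex outside $D$ has a neighbor in $D$, every component of $G[D]$ that avoids $\rho$ has at least $k$ vertices, and $\varphi(D;V(G))\ge-1$.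

Let $Z$ be a connected set of $k$ vertices that contains $\rho$, for instance the first $k$ vertices visited by a breadth-first search of $G$ from $\rho$. In $G[D\cup Z]$ the component of $\rho$ contains $Z$. Any other component is disjoint from $Z$, so it is a component of $G[D]$ that avoids $\rho$. Hence $D\cup Z$ is a $k$-CD set of $G$. It has at most $k-1$ more vertices than $D$, and each of them lowers the value by $\Lambda+1\le\frac{k+3}{2}$. Therefore
\[
P(G)\ge-1-\frac{(k-1)(k+3)}{2}\ge-4k^2=-A ,
\]
which contradicts the choice of $G$. So no counterexample exists. The explicit coefficients follow from $\Lambda=\frac{k+1}{2}$ for even $k$ and $\Lambda=\frac{4k+3}{8}$ for odd $k$.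
\end{proof}

Together with Proposition~\ref{prop:cycle} this completes the proof of Theorem~\ref{thm:main}, and hence of Theorem~\ref{thm:conj}.

\begin{thebibliography}{9}

\bibitem{source}
\emph{3-Component Domination Numbers In Graphs},
\texttt{http://cfc.nankai.edu.cn/\allowbreak\_upload/\allowbreak article/\allowbreak files/\allowbreak 7c/59/\allowbreak 537dfc2d4ccc940465b4bb926c83/\allowbreak f1e04286-ad60-4b6c-921c-3578e37ad870.pdf}

\bibitem{Henning}
Henning, \emph{Graphs with large total domination number}, J. Graph Theory 35 (2000).

\bibitem{MS}
McCuaig and Shepherd, \emph{Domination in graphs with minimum degree two}, J. Graph Theory 13 (1989).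

\end{thebibliography}
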